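# A random real against $\omega_1\to(\omega_1,\omega^2+2)^2$

## The guess "yes", tested at $\omega$ and $\omega+1$

For ordinals $\lambda,\beta,\alpha$ the relation $\lambda\to(\beta,\alpha)^2$ means: for every coloring $c:[\lambda]^2\to\{0,1\}$ there is a set $H\subseteq\lambda$ of order type $\beta$ with $[H]^2\subseteq c^{-1}(0)$, or a set $H\subseteq\lambda$ of order type $\alpha$ with $[H]^2\subseteq c^{-1}(1)$. A set with $[H]^2\subseteq c^{-1}(i)$ is called $i$-homogeneous. We write $c(\alpha,\beta)$ for $c(\{\alpha,\beta\})$ with $\alpha<\beta$, and we say that $\alpha$ and $\beta$ are joined when $c(\alpha,\beta)=1$. On $\omega_1$, a $0$-homogeneous set of type $\omega_1$ is the same thing as an uncountable $0$-homogeneous set.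

The problem, taken from "Topics in Ramsey Theory on Sets of Real Numbers", asks: does $\omega_1\to(\omega_1,\alpha)^2$ hold for $\omega+2\le\alpha<\omega_1$ after forcing with a nontrivial measure algebra over a model of PFA, the Proper Forcing Axiom?

A natural first guess is yes. PFA is a strong hypothesis, and forcing with a measure algebra is gentle: it satisfies the countable chain condition (ccc), and it keeps $\omega_1$. If a coloring in the ground model has one of the two homogeneous sets in the ground model, that set is still there, with the same order type, in the extension. So only new colorings can hurt. Moreover, the two values of $\alpha$ just below the range of the question cause no trouble in any model of ZFC. Both proofs are short, and we shall reuse the first one.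

**Fact 1 (Dushnik–Miller).** $\omega_1\to(\omega_1,\omega)^2$. More precisely, if $c$ colors the pairs of an uncountable $Z_0\subseteq\omega_1$ and $Z_0$ has no uncountable $0$-homogeneous subset, then $Z_0$ has an infinite $1$-homogeneous subset.

*Proof.* For $Z\subseteq Z_0$ and $z\in Z$ put $Z(z)=\{w\in Z: w>z,\ c(z,w)=1\}$. If $Z$ is uncountable, then some $Z(z)$ is uncountable. Otherwise choose recursively, for $\xi<\omega_1$, an element $z_\xi\in Z$ above all $z_\eta$ $(\eta<\xi)$ and outside the countable set $\bigcup_{\eta<\xi}Z(z_\eta)$. Then $c(z_\eta,z_\xi)=0$ for $\eta<\xi$, and $\{z_\xi:\xi<\omega_1\}$ is uncountable and $0$-homogeneous, a contradiction. Now pick $z_0\in Z_0$ with $Z_1=Z_0(z_0)$ uncountable, then $z_1\in Z_1$ with $Z_2=Z_1(z_1)$ uncountable, and so on. The set $\{z_n:n<\omega\}$ is $1$-homogeneous. $\square$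

**Fact 2.** $\omega_1\to(\omega_1,\omega+1)^2$.

*Proof.* Suppose $c$ has no $1$-homogeneous set of type $\omega+1$. For each limit $\beta<\omega_1$ let $F_\beta\subseteq\beta$ be maximal under inclusion such that $F_\beta\cup\{\beta\}$ is $1$-homogeneous. Such a set exists by Zorn's lemma, and it is finite, since the first $\omega$ elements of an infinite one together with $\beta$ would have type $\omega+1$. As $\beta$ is a limit, $F_\beta$ is bounded below $\beta$. By the pressing down lemma there are a stationary set of $\beta$ and a $\delta<\omega_1$ with $F_\beta\subseteq\delta\le\beta$ for all its members; since $\delta$ has only countably many finite subsets, there is a stationary $S$ on which $F_\beta=F$ is constant. Let $\beta<\beta'$ be in $S$. If $c(\beta,\beta')=1$, then $F\cup\{\beta\}\cup\{\beta'\}$ is $1$-homogeneous and $\beta\notin F$, because $F=F_\beta\subseteq\beta$; this contradicts the maximality of $F_{\beta'}=F$. So $S$ is $0$-homogeneous, and it is uncountable. $\square$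

These facts hold in every extension. The question starts at the next ordinal, $\omega+2$.

## Independent coin tosses do not refute the guess

A counterexample must be a new coloring. We first fix the language in which new colorings are described.

**Definition.** A *measure algebra* is a complete Boolean algebra $\mathcal B$ with a strictly positive countably additive measure $\mu$; it is *nontrivial* if it is atomless. The standard example is the algebra of measurable subsets of $\{0,1\}^\kappa$, with the product measure and $\kappa$ an infinite cardinal, modulo null sets.

We normalize to $\mu(1)=1$. If $\mu$ is only semifinite, the generic filter contains some $a$ with $0<\mu(a)<\infty$, and we replace $\mathcal B$ by $\mathcal B\restriction a$ and rescale. A normalized measure algebra is ccc, because a pairwise disjoint family has at most $n$ members of measure at least $1/n$. Hence $\omega_1$ is preserved. We write $\mathcal B^+$ for the set of nonzero elements and $\|\varphi\|$ for the Boolean value of $\varphi$, so $b\Vdash\varphi$ means $b\le\|\varphi\|$. A countable family of elements is *independent* if the measure of any finite meet of distinct members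 is the product of their measures. We use one computation repeatedly: if infinitely many independent elements all have the same measure $p>0$, then their join is $1$, because the complement of the join of $m$ of them has measure $(1-p)^m$, which tends to $0$.

The first new coloring that a sensible person would try tosses an independent fair coin for each pair: force with the measure algebra of $\{0,1\}^{[\omega_1]^2}$ and let $c(\alpha,\beta)$ be the generic bit at $\{\alpha,\beta\}$. It succeeds on one side and fails completely on the other.

**Fact 3.** The coin-tossing coloring has no uncountable $0$-homogeneous set, but it has $1$-homogeneous sets of every countable order type.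

*Proof.* Suppose $b_0$ forces $\dot H$ to be uncountable and $0$-homogeneous, and let $b_\alpha=b_0\wedge\|\alpha\in\dot H\|$. Uncountably many $b_\alpha$ are nonzero, since otherwise $b_0$ would force $\dot H$ into a countable set. So there are $\varepsilon>0$ and an uncountable $Y$ with $\mu(b_\alpha)\ge\varepsilon$ for $\alpha\in Y$. Take $\alpha_1<\dots<\alpha_N$ in $Y$, represent the $b_{\alpha_i}$ by measurable sets, and let $S$ be the sum of their characteristic functions. From
$$\varepsilon N\le\int S\,d\mu\le N\,\mu(S\ge\varepsilon N/2)+\varepsilon N/2$$
we get $\mu(S\ge\varepsilon N/2)\ge\varepsilon/2$. Let $m=\lceil\varepsilon N/2\rceil$. For each set $F$ of $m$ of the $\alpha_i$, the meet $\bigwedge_{\alpha\in F}b_\alpha$ forces $F\subseteq\dot H$, so it forces all $\binom m2$ pairs of $F$ to have color $0$, and its measure is at most $2^{-m(m-1)/2}$. There are at most $2^N$ such $F$, so $\varepsilon/2\le2^{N-m(m-1)/2}$. Since $m\ge\varepsilon N/2$, the right side tends to $0$ as $N\to\infty$, a contradiction.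

For the second part let $\alpha$ be a countably infinite ordinal, enumerated as $\{a_n:n<\omega\}$ without repetition, and let $I_a=[\omega a,\omega a+\omega)$ for $a<\alpha$. Given a finite $F\subseteq\omega_1$ and $a<\alpha$, the events "$x$ is joined to every element of $F$", for $x\in I_a\setminus F$, are independent and all have measure $2^{-|F|}$, so their join is $1$. Hence in the extension we can choose recursively $x_n\in I_{a_n}$ joined to all of $x_0,\dots,x_{n-1}$. The set $\{x_n:n<\omega\}$ is $1$-homogeneous, and $a_n\mapsto x_n$ is order preserving. $\square$

So for this coloring the relation holds, always by its second alternative, and the guess survives. The point of failure is clear: $x$ is joined to $\beta_1$ and to $\beta_2$ by unrelated coins, so nothing prevents large $1$-homogeneous sets. There is also a practical defect: this coloring uses $\aleph_1$ coins, while a nontrivial measure algebra may have only countably many independent ones to offer.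

Nevertheless the guess is wrong, and PFA plays no role.

**Theorem 1.** Let $V\models\mathrm{ZFC}$ and let $\mathcal B\in V$ be a nontrivial measure algebra. Then $V^{\mathcal B}\models\omega_1\not\rightarrow(\omega_1,\omega^2+2)^2$. Hence $V^{\mathcal B}\models\omega_1\not\rightarrow(\omega_1,\alpha)^2$ for all $\alpha$ with $\omega^2+2\le\alpha<\omega_1$. In particular the question has a negative answer, in every $V^{\mathcal B}$ with $V\models\mathrm{PFA}$.

**Theorem 2.** If $\mathcal B$ is as above and $\dot Q$ is a $\mathcal B$-name for a poset with property K, then $V^{\mathcal B*\dot Q}\models\omega_1\not\rightarrow(\omega_1,\omega^2+2)^2$. Consequently, $\mathrm{MA}_{\aleph_1}$ for posets with property K does not imply $\omega_1\to(\omega_1,\omega^2+2)^2$.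

## Sharing countably many coins: coherent injections and $\Delta$

With countably many coins, each $\beta$ must assign coins to the countably many $\alpha<\beta$. We want different $\alpha$ to get different coins, so that there is independence below each $\beta$, and we want two ordinals $\beta_1,\beta_2$ to assign almost the same coin to the same $\alpha$, so that being joined to both is a constraint.

**Definition.** A sequence of injections $e_\beta:\beta\to\omega$ $(\beta<\omega_1)$ is *coherent* if for all $\gamma<\gamma'$ we have $e_\gamma(\alpha)=e_{\gamma'}(\alpha)$ for all but finitely many $\alpha<\gamma$.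

For example, $e_\omega(n)=2n$ and $e_{\omega+1}=e_\omega\cup\{(\omega,1)\}$ fit together, and so would any injection obtained from this $e_{\omega+1}$ by changing finitely many values. "Finitely many exceptions" cannot be improved to "no exceptions": then $\bigcup_\beta e_\beta$ would inject $\omega_1$ into $\omega$. We write $f=^*g$ when $f$ and $g$ have the same domain and differ at finitely many points.

**Fact 4.** There is a coherent sequence of injections (Kunen, *Set Theory*, 1980, proof of Thm. II.5.9).

*Proof.* We construct $e_\beta$ by recursion, keeping $\omega\setminus\mathrm{ran}(e_\beta)$ infinite. Let $e_0=\emptyset$, and let $e_{\beta+1}=e_\beta\cup\{(\beta,m)\}$ with some $m\notin\mathrm{ran}(e_\beta)$.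

Let $\beta$ be a limit, $\beta=\sup_n\beta_n$ with $\beta_n$ strictly increasing. We build injections $t_0\subseteq t_1\subseteq\cdots$ with $t_n:\beta_n\to\omega$ and $t_n=^*e_{\beta_n}$, starting from $t_0=e_{\beta_0}$. Given $t_n$, we have $t_n=^*e_{\beta_n}=^*e_{\beta_{n+1}}\restriction\beta_n$. So all but finitely many elements of $\mathrm{ran}(t_n)$ are values of $e_{\beta_{n+1}}$ on $\beta_n$, and by injectivity these are not values of $e_{\beta_{n+1}}$ on $[\beta_n,\beta_{n+1})$. Hence only finitely many values of $e_{\beta_{n+1}}$ on $[\beta_n,\beta_{n+1})$ lie in $\mathrm{ran}(t_n)$. Let $t_{n+1}$ extend $t_n$ by $e_{\beta_{n+1}}$ on $[\beta_n,\beta_{n+1})$, with these finitely many values changed to distinct numbers outside $\mathrm{ran}(t_n)\cup\mathrm{ran}(e_{\beta_{n+1}})$. There is room, because $\mathrm{ran}(t_n)$ exceeds $\mathrm{ran}(e_{\beta_{n+1}})$ by a finite set only. Then $t_{n+1}$ is an injection and $t_{n+1}=^*e_{\beta_{n+1}}$.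

Let $t=\bigcup_nt_n$, an injection of $\beta$ into $\omega$. Put $e_\beta(\beta_n)=t(\beta_{2n})$ for all $n$, and $e_\beta=t$ elsewhere. This is injective, and its range omits all $t(\beta_{2n+1})$, so it is coinfinite. On $\beta_n$ it differs from $t$ at most at $\beta_0,\dots,\beta_{n-1}$, so $e_\beta\restriction\beta_n=^*t_n=^*e_{\beta_n}$. If $\gamma<\beta$, choose $n$ with $\gamma<\beta_n$; then $e_\beta\restriction\gamma=^*e_{\beta_n}\restriction\gamma=^*e_\gamma$. $\square$

Suppose we now set $c(\alpha,\beta)=r(e_\beta(\alpha))$ for a random $r\in\{0,1\}^\omega$. For almost every $\alpha<\beta_1$, the demands "joined to $\beta_1$" and "joined to $\beta_2$" are the same demand, $r(n)=1$ for one and the same $n$. They agree, and we have again no conflict. The cure is to let the demand depend on the pair in a second way. Toss coins with infinitely many faces, $\kappa(n)\in\omega$, and ask that $\kappa(n)$ be a number attached to the pair.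

Fix distinct $y_\alpha\in2^\omega$ $(\alpha<\omega_1)$, and for $\alpha\ne\beta$ let
$$\Delta(\alpha,\beta)=\min\{k:y_\alpha(k)\ne y_\beta(k)\}.$$
If $y_\alpha=000\cdots$ and $y_\beta=0010\cdots$, then $\Delta(\alpha,\beta)=2$. Since there are only two digits, for distinct $x,\gamma,\gamma'$ we have
$$\Delta(x,\gamma)=\Delta(x,\gamma')\ \Longrightarrow\ \Delta(x,\gamma)<\Delta(\gamma,\gamma').\tag{1}$$
To see this, let $d$ be the common value and $k=\Delta(\gamma,\gamma')$. If $d>k$, then $y_\gamma(k)=y_x(k)=y_{\gamma'}(k)$, a contradiction. If $d=k$, then $y_\gamma(k)$ and $y_{\gamma'}(k)$ both differ from the digit $y_x(k)$, so they are equal, again a contradiction.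

All this is fixed in $V$. For a function $\kappa:\omega\to\omega$ in any outer model with the same $\omega_1$, define
$$c_\kappa(\alpha,\beta)=1\iff\kappa(e_\beta(\alpha))=\Delta(\alpha,\beta)\qquad(\alpha<\beta<\omega_1).\tag{2}$$

If $\kappa$ is bounded by $m$, then $c_\kappa$ is useless: uncountably many $y_\alpha$ share their first $m+1$ digits, so they have pairwise $\Delta>m$, and the corresponding $\alpha$ form an uncountable $0$-homogeneous set. So $\kappa$ must be allowed every value.

## Why no $1$-homogeneous set has type $\omega^2+2$

This half works for every $\kappa$, random or not. Let $\gamma<\gamma'$, and let $A\subseteq\gamma$ be a set all of whose elements are joined to both $\gamma$ and $\gamma'$. Then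
$$\Delta(\alpha,\gamma)=\Delta(\alpha,\gamma')<\Delta(\gamma,\gamma')\quad\text{for all but finitely many }\alpha\in A.\tag{3}$$
Indeed, by coherence, all but finitely many $\alpha\in A$ satisfy $e_\gamma(\alpha)=e_{\gamma'}(\alpha)$, and for these
$$\Delta(\alpha,\gamma)=\kappa(e_\gamma(\alpha))=\kappa(e_{\gamma'}(\alpha))=\Delta(\alpha,\gamma').$$
The inequality is (1).

Take the simplest cases by hand. Let $K\cup\{\beta_1,\beta_2\}$ be $1$-homogeneous with $K\subseteq\beta_1<\beta_2$. If $\Delta(\beta_1,\beta_2)=0$, then by (3) almost all $\alpha\in K$ have $\Delta(\alpha,\beta_2)<0$, so $K$ is finite. If $\Delta(\beta_1,\beta_2)=1$, then almost all $\alpha\in K$ have $\Delta(\alpha,\beta_2)=0$. Could $K$ have type $\omega\cdot2$? Pick $\gamma$ in its second block with $\Delta(\gamma,\beta_2)=0$. The first block is joined to both $\gamma$ and $\beta_2$, so by the previous case it is finite, a contradiction. This is an induction.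

**Lemma 1.** Let $W\supseteq V$ be an outer model with $\omega_1^W=\omega_1^V$ and let $\kappa\in W\cap\omega^\omega$. Suppose $\beta_1<\beta_2<\omega_1$ and $\Delta(\beta_1,\beta_2)=l$. Then there is no set $K\subseteq\beta_1$ of order type $\omega\cdot(l+1)$ with $K\cup\{\beta_1,\beta_2\}$ $1$-homogeneous for $c_\kappa$. In particular there is no $1$-homogeneous set of type $\omega^2+2$.

*Proof.* We use strong induction on $l$. Assume the claim for all $j<l$ and all pairs, and suppose $K$ is as described, with blocks $K_0<K_1<\dots<K_l$, each of type $\omega$. Apply (3) to $A=K_l$, $\gamma=\beta_1$, $\gamma'=\beta_2$: almost all $\alpha\in K_l$ have $\Delta(\alpha,\beta_2)<l$. If $l=0$, this is impossible, because $K_0$ is infinite. If $l>0$, pick $\gamma\in K_l$ with $j:=\Delta(\gamma,\beta_2)<l$. The set $K'=K_0\cup\dots\cup K_j$ has type $\omega\cdot(j+1)$. Since $j<l$, it lies below $\gamma$. And $K'\cup\{\gamma,\beta_2\}$ is $1$-homogeneous. This contradicts the claim for $j$ and the pair $\gamma<\beta_2$.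

For the last sentence, let $H$ be $1$-homogeneous of type $\omega^2+2$, let $\beta_1<\beta_2$ be its last two elements and $l=\Delta(\beta_1,\beta_2)$. The first $\omega\cdot(l+1)$ elements of $H$ lie below $\beta_1$ and form a forbidden $K$. $\square$

So $\omega^2$ appears because $l$ is not known in advance; each particular pair tolerates fewer than $l+1$ blocks.

## The random $\kappa$ and the algebra that it generates

It remains to find, inside an arbitrary nontrivial $\mathcal B$, a name for a $\kappa$ such that $c_\kappa$ has no uncountable $0$-homogeneous set.

**Step 1: choosing the coins.** We want $a_{n,k}\in\mathcal B$ $(n,k<\omega)$ such that for each $n$ the family $\{a_{n,k}:k<\omega\}$ is a partition of $1$ with $\mu(a_{n,k})=2^{-k-1}$, and the partitions for different $n$ are independent, that is, $\mu(a_{0,k_0}\wedge\dots\wedge a_{n,k_n})=\prod_{i\le n}2^{-k_i-1}$ for all $k_0,\dots,k_n$. Recall the textbook fact that in an atomless measure algebra, below any $a$ there are elements of every measure between $0$ and $\mu(a)$. Taking them one after another from what is left, we can split any $a\neq 0$ into disjoint pieces $a^{(k)}$ with $\mu(a^{(k)})=2^{-k-1}\mu(a)$;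 they join to $a$ because the measures add up to $\mu(a)$. Suppose that the first $n$ partitions are given. The nonzero meets of one member from each form a countable partition $A_n$ of $1$ (with $A_0=\{1\}$). Put $a_{n,k}=\bigvee_{a\in A_n}a^{(k)}$. Then $\mu(a_{n,k})=2^{-k-1}$, and $\mu(a\wedge a_{n,k})=2^{-k-1}\mu(a)$ for $a\in A_n$, which gives the product formula by induction. Summing it over the indices that are not needed, we get independence for arbitrary finitely many rows. In particular, for fixed $k$, the elements $a_{n,k}$ $(n<\omega)$ are independent.

**Step 2: the small algebra $\mathcal C$.** Let $\mathcal C\subseteq\mathcal B$ be the $\sigma$-subalgebra generated by all $a_{n,k}$. We need two properties of it.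

First, $\mathcal C$ is separable in the metric $\mu(a\triangle b)$. Let $\mathcal A$ be the countable subalgebra generated by the $a_{n,k}$. Its metric closure in $\mathcal B$ is closed under complements and finite joins, since these operations are continuous, and under countable joins, since $\mu(\bigvee_nx_n\setminus\bigvee_{n\le m}x_n)\to0$. So the closure contains $\mathcal C$, and $\mathcal A$ is dense in $\mathcal C$.

Second, $\mathcal C$ is complete, with joins computed as in $\mathcal B$: by the ccc, the join in $\mathcal B$ of any subset of $\mathcal C$ is the join of a countable subset, so it lies in $\mathcal C$. Hence maximal antichains of $\mathcal C$ are maximal in $\mathcal B$, a $\mathcal B$-generic filter meets $\mathcal C$ in a $\mathcal C$-generic one, and $\mathcal C$-names may be read as $\mathcal B$-names.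

**Step 3: the name.** Let $\dot\kappa$ be the $\mathcal C$-name for a function $\omega\to\omega$ with $\|\dot\kappa(n)=k\|=a_{n,k}$, and let $\dot c=c_{\dot\kappa}$. By (2), for $\alpha<\beta$,
$$a_{\alpha\beta}:=\|\dot c(\alpha,\beta)=1\|=a_{e_\beta(\alpha),\,\Delta(\alpha,\beta)}\in\mathcal C.\tag{4}$$

## No uncountable $0$-homogeneous set in $V^{\mathcal C}$

The plan is to find one $\beta$ and infinitely many $\alpha_i<\beta$ which can all be in $\dot H$ simultaneously and which have the same value $\Delta(\alpha_i,\beta)=k$. Then the events "$\alpha_i$ is joined to $\beta$" are infinitely many independent events of the same probability $2^{-k-1}$, and one of them is compatible with what we have.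

**Lemma 2.** $\Vdash_{\mathcal C}$ there is no uncountable $0$-homogeneous set for $\dot c$.

*Proof.* Suppose $b_0\in\mathcal C^+$ forces $\dot H$ to be uncountable and $0$-homogeneous. Let $b_\alpha=b_0\wedge\|\alpha\in\dot H\|_{\mathcal C}$. Uncountably many $b_\alpha$ are nonzero, since otherwise $b_0$ would force $\dot H$ to be contained in the countable set $\{\alpha:b_\alpha\ne0\}$.

**Step 1: large and close conditions.** For some $\eta>0$ uncountably many $\alpha$ satisfy $\mu(b_\alpha)\ge\eta$. Cover $\mathcal C$ by countably many balls of radius $\eta/8$; one of them contains $b_\alpha$ for uncountably many of these $\alpha$. So there is an uncountable $Y$ with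
$$\mu(b_\alpha)\ge\eta\quad\text{and}\quad\mu(b_\alpha\triangle b_\gamma)<\eta/4\qquad(\alpha,\gamma\in Y).$$

**Step 2: making $\Delta$ constant.** The set $\{y_\alpha:\alpha\in Y\}\subseteq2^\omega$ is uncountable, so it has two distinct condensation points. Let $s$ be their longest common initial segment and $k=|s|$. For $i=0,1$ the set $Y^i=\{\alpha\in Y:s^\frown i\subseteq y_\alpha\}$ is uncountable, and $\Delta(\alpha,\beta)=k$ for all $\alpha\in Y^0$ and $\beta\in Y^1$.

**Step 3: a sequence of conditions converging fast.** There is $\alpha_*\in Y^0$ such that for every $\varepsilon>0$ uncountably many $\alpha\in Y^0$ satisfy $\mu(b_\alpha\triangle b_{\alpha_*})<\varepsilon$. To see this, fix a countable base of the separable metric space $\mathcal C$. If $\alpha\in Y^0$ fails to have this property, then some basic open set contains $b_\alpha$ and contains $b_\gamma$ for only countably many $\gamma\in Y^0$; as there are countably many basic sets, only countably many $\alpha$ fail. Now choose distinct $\alpha_i\in Y^0$ $(i<\omega)$ with $\mu(b_{\alpha_i}\triangle b_{\alpha_*})<2^{-i-3}\eta$.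

**Step 4: one condition for all of them.** Choose $\beta\in Y^1$ with $\beta>\sup_i\alpha_i$, and let $b'=b_\beta\wedge\bigwedge_ib_{\alpha_i}$. Then
$$\mu(b_{\alpha_*}\setminus b')\le\mu(b_{\alpha_*}\setminus b_\beta)+\sum_i\mu(b_{\alpha_*}\setminus b_{\alpha_i})<\frac\eta4+\sum_i2^{-i-3}\eta=\frac\eta2,$$
and $\mu(b_{\alpha_*})\ge\eta$, so $\mu(b')>0$.

**Step 5: one event must occur.** By Step 2 and (4), $a_{\alpha_i\beta}=a_{e_\beta(\alpha_i),k}$ for every $i$. As $e_\beta$ is injective, the indices $e_\beta(\alpha_i)$ are distinct, so these are infinitely many independent elements of measure $2^{-k-1}$, and $\bigvee_ia_{\alpha_i\beta}=1$. Hence $b'\wedge a_{\alpha_i\beta}\ne0$ for some $i$. This condition lies below $b_0$ and forces $\alpha_i,\beta\in\dot H$ and $\dot c(\alpha_i,\beta)=1$, a contradiction. $\square$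

## From $\mathcal C$ to an arbitrary $\mathcal B$

The same argument does not work directly for $\mathcal B$, and it already breaks at Step 1, where separability was used. Let $\mathcal B$ be the measure algebra of $\{0,1\}^{\omega_1}$ and let $b_\alpha$ be the event that coordinate $\alpha$ equals $1$. All these have measure $\frac12$ and any two are at distance $\frac12$, so no two of them are closer than $\eta/4$ for any $\eta\le\frac12$. Any infinitely many of them have meet $0$, so Step 4 is hopeless too.

What survives is the counting of measures: if $N$ elements each occupy more than a fraction $1/N$ of $d$, then two of them overlap inside $d$. So it suffices to find $d\in\mathcal C^+$ and $N$ ordinals which $d$ forces to be pairwise joined, such that each corresponding $b_{\alpha_i}$ has a noticeable share of $d$. Lemma 2, used as a black box in $V^{\mathcal C}$, provides them.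

**Lemma 3.** $\Vdash_{\mathcal B}$ there is no uncountable $0$-homogeneous set for $\dot c$.

*Proof.* Suppose $b_0\in\mathcal B^+$ forces $\dot H$ to be uncountable and $0$-homogeneous, and let $b_\alpha=b_0\wedge\|\alpha\in\dot H\|_{\mathcal B}$. As before, uncountably many $b_\alpha$ are nonzero, so there are $\varepsilon>0$ and an uncountable $Y\in V$ with $\mu(b_\alpha)\ge2\varepsilon$ for $\alpha\in Y$.

**Step 1: the part of $\mathcal C$ on which $b_\alpha$ is noticeable.** For $\alpha\in Y$ we find $c_\alpha\in\mathcal C$ with
$$c_\alpha\ne0\quad\text{and}\quad\mu(b_\alpha\wedge x)\ge\varepsilon\mu(x)\ \text{ for all }x\in\mathcal C,\ x\le c_\alpha.\tag{5}$$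
Let $A$ be a maximal family of pairwise disjoint $z\in\mathcal C^+$ with $\mu(b_\alpha\wedge z)<\varepsilon\mu(z)$. It is countable (perhaps empty). Put $z^*=\bigvee A\in\mathcal C$ and $c_\alpha=1\setminus z^*$. If some $x\in\mathcal C$ with $x\le c_\alpha$ had $\mu(b_\alpha\wedge x)<\varepsilon\mu(x)$, then $x\ne0$ and $A\cup\{x\}$ would contradict maximality. Summing over $A$ we get $\mu(b_\alpha\wedge z^*)\le\varepsilon\mu(z^*)\le\varepsilon$. Hence $2\varepsilon\le\mu(b_\alpha)\le\mu(c_\alpha)+\varepsilon$, so $\mu(c_\alpha)\ge\varepsilon$ and $c_\alpha\ne0$.

**Step 2: an uncountable set in $V^{\mathcal C}$.** Let $\dot Y'$ be the $\mathcal C$-name for a subset of $Y$ with $\|\alpha\in\dot Y'\|_{\mathcal C}=c_\alpha$ for $\alpha\in Y$. Some $c\in\mathcal C^+$ forces $\dot Y'$ to be uncountable. Otherwise $\Vdash_{\mathcal C}\dot Y'$ is countable, so it is forced to be bounded in $\omega_1$. By the ccc there are only countably many possible values for the least bound, so $\Vdash_{\mathcal C}\dot Y'\subseteq\delta$ for some $\delta<\omega_1$. But for $\alpha\in Y\setminus\delta$ the nonzero condition $c_\alpha$ forces $\alpha\in\dot Y'$, a contradiction.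

**Step 3: $N$ pairwise joined ordinals.** Fix $N>1/\varepsilon$. In $V^{\mathcal C}$ below $c$, the set $\dot Y'$ is uncountable and by Lemma 2 it has no uncountable $0$-homogeneous subset. By Fact 1, applied in $V^{\mathcal C}$, it has an infinite $1$-homogeneous subset. Some $d\in\mathcal C^+$ with $d\le c$ decides $N$ elements $\alpha_1<\dots<\alpha_N$ of such a subset. Then $d$ forces $\alpha_i\in\dot Y'$ and $\dot c(\alpha_i,\alpha_j)=1$, that is,
$$d\le c_{\alpha_i}\ (1\le i\le N)\quad\text{and}\quad d\le a_{\alpha_i\alpha_j}\ (1\le i<j\le N).$$

**Step 4: counting measures.** Since $d\in\mathcal C$ and $d\le c_{\alpha_i}$, (5) gives $\mu(b_{\alpha_i}\wedge d)\ge\varepsilon\mu(d)$. So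
$$\sum_{i=1}^N\mu(b_{\alpha_i}\wedge d)\ge N\varepsilon\mu(d)>\mu(d),$$
and the elements $b_{\alpha_i}\wedge d$ cannot be pairwise disjoint. For some $i<j$ the condition $b_{\alpha_i}\wedge b_{\alpha_j}\wedge d$ is nonzero. It lies below $b_0$ and forces $\alpha_i,\alpha_j\in\dot H$ and, since $d\le a_{\alpha_i\alpha_j}$, also $\dot c(\alpha_i,\alpha_j)=1$. This contradicts the choice of $b_0$ and $\dot H$. $\square$

## Proof of Theorem 1, and the values of $\alpha$ that it leaves open

*Proof of Theorem 1.* In $V^{\mathcal B}$ let $\kappa$ be the value of $\dot\kappa$ and consider $c_\kappa$. By Lemma 3 it has no uncountable $0$-homogeneous set, in particular none of type $\omega_1$. Since $\omega_1$ is preserved, Lemma 1 applies with $W=V^{\mathcal B}$, so $c_\kappa$ has no $1$-homogeneous set of type $\omega^2+2$. Thus $\omega_1\not\to(\omega_1,\omega^2+2)^2$. If $\omega^2+2\le\alpha<\omega_1$, then any set of type $\alpha$ contains one of type $\omega^2+2$, so the same coloring shows $\omega_1\not\to(\omega_1,\alpha)^2$. $\blacksquare$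

So over a model of PFA it is not true that $\omega_1\to(\omega_1,\alpha)^2$ holds in $V^{\mathcal B}$ for all countable $\alpha\ge\omega+2$: it fails in every such $V^{\mathcal B}$, for every countable $\alpha\ge\omega^2+2$. The argument does not decide which $\alpha$ with $\omega+2\le\alpha\le\omega^2+1$ satisfy the relation in $V^{\mathcal B}$ when $V\models\mathrm{PFA}$; it gives no information there.

## The coloring survives property K forcing

The source of the problem records that it is unknown whether $\mathrm{MA}_{\aleph_1}$ alone implies even $\omega_1\to(\omega_1,\omega^2+2)^2$. Theorem 2 concerns a weaker form of Martin's Axiom.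

**Definition.** A poset $Q$ has *property K* if for every sequence $(q_\xi)_{\xi<\omega_1}$ in $Q$ there is an uncountable $\Gamma\subseteq\omega_1$ such that the $q_\xi$ $(\xi\in\Gamma)$ are pairwise compatible.

This is equivalent to the version for uncountable subsets of $Q$, since a sequence either repeats one condition uncountably often or takes uncountably many values. For example, the poset of finite partial functions from $\omega$ to $2$ has property K, because it is countable and every $\omega_1$-sequence repeats a condition uncountably often. Property K implies the ccc. $\mathrm{MA}_{\aleph_1}$ for posets with property K says: for every such poset and every family of $\aleph_1$ dense sets, there is a filter that meets them all. Posets here may be preorders.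

*Proof of Theorem 2, first part.* Work in $V^{\mathcal B}$. Let $Q$ have property K, and suppose $q\in Q$ forces $\dot H$ to be an uncountable $0$-homogeneous set for $c_\kappa$. Choose recursively, for $\xi<\omega_1$, conditions $q_\xi\le q$ and distinct ordinals $\beta_\xi$ with $q_\xi\Vdash\beta_\xi\in\dot H$; this is possible because $q$ forces $\dot H$ not to be contained in the countable set $\{\beta_\eta:\eta<\xi\}$. Let $\Gamma$ be uncountable with the $q_\xi$ $(\xi\in\Gamma)$ pairwise compatible. For $\xi\neq\xi'$ in $\Gamma$, a common extension of $q_\xi$ and $q_{\xi'}$ forces $\beta_\xi,\beta_{\xi'}\in\dot H$, so the pair $\{\beta_\xi,\beta_{\xi'}\}$ has color $0$. Thus $\{\beta_\xi:\xi\in\Gamma\}$ is an uncountable $0$-homogeneous set in $V^{\mathcal B}$, contradicting Lemma 3. So $c_\kappa$ has no uncountable $0$-homogeneous set in $V^{\mathcal B*\dot Q}$. Since $Q$ is ccc, $\omega_1$ is preserved, and Lemma 1 with $W=V^{\mathcal B*\dot Q}$ excludes $1$-homogeneous sets of type $\omega^2+2$. $\square$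

*Proof of Theorem 2, second part.* Start with $V\models\mathrm{GCH}$ and let $W_0$ be obtained by adding one random real, that is, by forcing with the measure algebra of $\{0,1\}^\omega$. This forcing is ccc of size $\aleph_1$, so counting nice names shows that $W_0$ satisfies $2^{\aleph_0}=\aleph_1$ and $2^{\aleph_1}=\aleph_2$. Over $W_0$ we iterate property K posets $\omega_2$ times with finite support.

**Step 1: finite support iterations of property K posets have property K.** This is a standard fact, proved by induction on the length.

Successor stage: let $P$ have property K, let $\dot R$ be forced to have it, and let $(p_\xi,\dot r_\xi)_{\xi<\omega_1}$ be a sequence in $P*\dot R$. Some $p\in P$ forces $\dot X=\{\xi:p_\xi\in\dot G\}$ to be uncountable; otherwise, by the ccc, $\Vdash\dot X\subseteq\delta$ for some $\delta<\omega_1$, but $p_\delta\Vdash\delta\in\dot X$. By property K of $\dot R$ there is a name $\dot\Gamma$ such that $p$ forces $\dot\Gamma\subseteq\dot X$ to be uncountable with the $\dot r_\xi$ $(\xi\in\dot\Gamma)$ pairwise compatible. Choose recursively, for $\nu<\omega_1$, conditions $p'_\nu\le p$ and distinct $\gamma_\nu$ with $p'_\nu\Vdash\gamma_\nu\in\dot\Gamma$.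 Since $p'_\nu\Vdash p_{\gamma_\nu}\in\dot G$, the two are compatible, and we may strengthen $p'_\nu$ so that $p'_\nu\le p_{\gamma_\nu}$. By property K of $P$, uncountably many $p'_\nu$ are pairwise compatible. For two of these, with indices $\nu,\nu'$, a common extension forces $\dot r_{\gamma_\nu}$ and $\dot r_{\gamma_{\nu'}}$ to be compatible, so $(p_{\gamma_\nu},\dot r_{\gamma_\nu})$ and $(p_{\gamma_{\nu'}},\dot r_{\gamma_{\nu'}})$ are compatible.

Limit stage $\delta$: given $(p_\xi)_{\xi<\omega_1}$ in $P_\delta$, by the $\Delta$-system lemma we may assume, after passing to an uncountable index set, that any two supports with different indices meet exactly in a fixed finite set $R$ (if one support occurs uncountably often, $R$ is that support). Choose $\delta'<\delta$ with $R\subseteq\delta'$. By the induction hypothesis uncountably many of the restrictions $p_\xi\restriction\delta'$ are pairwise compatible. For two such indices $\xi,\xi'$ let $r\in P_{\delta'}$ extend both restrictions. On $[\delta',\delta)$ the supports of $p_\xi$ and $p_{\xi'}$ are disjoint, so $r$ followed by both of these parts is a common extension of $p_\xi$ and $p_{\xi'}$.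

**Step 2: the iteration.** We define a finite support iteration $(P_\xi,\dot Q_\xi)_{\xi<\omega_2}$ in which each $\dot Q_\xi$ is forced to be a preorder on $\omega_1$ with property K. By induction, each $P_\xi$ with $\xi<\omega_2$ has a dense subset of size at most $\aleph_1$: use only conditions whose finitely many nontrivial coordinates are nice names for elements of $\omega_1$, built from the dense subsets of the earlier stages; by the ccc and CH there are only $\aleph_1^{\aleph_0}=\aleph_1$ such names at each coordinate. Hence there are at most $(\aleph_1^{\aleph_0})^{\aleph_1}=\aleph_2$ nice $P_\xi$-names for binary relations on $\omega_1$; list them (with repetitions if necessary) as $\dot R_{\xi,\zeta}$ $(\zeta<\omega_2)$. Fix $\pi:\omega_2\to\omega_2\times\omega_2$ that takes every value $\aleph_2$ times, with $\eta\le\xi$ whenever $\pi(\xi)=(\eta,\zeta)$. At stage $\xi$ with $\pi(\xi)=(\eta,\zeta)$, let $\dot Q_\xi$ name the relation $\dot R_{\eta,\zeta}$ if it is a preorder with property K in $W_0^{P_\xi}$, and the trivial preorder, in which any two elements are equivalent, otherwise. Let $P=P_{\omega_2}$ and let $G$ be $P$-generic, with $G_\xi=G\cap P_\xi$.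

**Step 3: reduction to preorders on $\omega_1$.** In $W_0[G]$ let $Q$ have property K and let $D_i$ $(i<\omega_1)$ be dense in $Q$. Closing off a nonempty set of size at most $\aleph_1$, we get $Q'\subseteq Q$ of size at most $\aleph_1$ such that every $q\in Q'$ has, for each $i$, an extension in $D_i\cap Q'$, and any two elements of $Q'$ that are compatible in $Q$ have a common extension in $Q'$. Then $Q'$ inherits property K, and $D_i\cap Q'$ is dense in $Q'$. A filter on $Q'$ that meets all $D_i\cap Q'$ generates a filter on $Q$ that meets all $D_i$. Pulling the order back along a surjection $\omega_1\to Q'$, we may also assume that the underlying set is $\omega_1$; sequences, compatibility and dense sets are carried along, so property K is kept, and the image of a filter generates a filter. So from now on $Q$ is a preorder on $\omega_1$.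

**Step 4: property K goes down to intermediate models.** By the ccc, $Q$ and $(D_i)_{i<\omega_1}$, coded as a subset of $\omega_1$, have a nice name which involves at most $\aleph_1$ conditions of $P$, and their finite supports are bounded below $\omega_2$. So $Q$ and the sequence of the $D_i$ lie in $W_0[G_\eta]$ for some $\eta<\omega_2$. Let $Q$ be the value of $\dot R_{\eta,\zeta}$, and take $\xi\ge\eta$ with $\pi(\xi)=(\eta,\zeta)$. We claim that $Q$ has property K in $W_0[G_\xi]$. Let $(q_\nu)_{\nu<\omega_1}\in W_0[G_\xi]$ be a sequence in $Q$. In $W_0[G]$ there is an uncountable $\Gamma$ with the $q_\nu$ $(\nu\in\Gamma)$ pairwise compatible. Now $W_0[G]$ is an extension of $W_0[G_\xi]$ by the tail of the iteration, which in $W_0[G_\xi]$ is again a finite support iteration of property K posets, so by Step 1 it has property K. Let $\dot\Gamma$ be a name for $\Gamma$ in the tail forcing, and let $r$ force that $\dot\Gamma$ is uncountable and that the $q_\nu$ $(\nu\in\dot\Gamma)$ are pairwise compatible. In $W_0[G_\xi]$ choose $r_\mu\le r$ and distinct $\nu_\mu$ $(\mu<\omega_1)$ with $r_\mu\Vdash\nu_\mu\in\dot\Gamma$, and thin out so that uncountably many $r_\mu$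 are pairwise compatible. For two of these, a common extension forces $q_{\nu_\mu}$ and $q_{\nu_{\mu'}}$ to be compatible in $Q$. Compatibility in $Q$ is witnessed by an element of $\omega_1$, so they are compatible already in $W_0[G_\xi]$. This proves the claim.

Hence $\dot Q_\xi$ is evaluated as $Q$, and the generic filter added at stage $\xi$ meets every dense set of $Q$ in $W_0[G_\xi]$, in particular every $D_i$. So $W_0[G]$ satisfies $\mathrm{MA}_{\aleph_1}$ for posets with property K.

**Step 5: the relation fails there.** $W_0$ is $V^{\mathcal B}$ for $\mathcal B$ the measure algebra of $\{0,1\}^\omega$, and $P$ has property K in $W_0$ by Step 1. By the first part, $W_0[G]\models\omega_1\not\to(\omega_1,\omega^2+2)^2$. $\blacksquare$
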